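# Splitting unconditional bases of $X\oplus Y$ when every operator $X\to Y$ is strictly singular

## 1. Two theorems on splitting

Throughout, $X$ and $Y$ are Banach spaces over the same field, real or complex, and "operator" means bounded linear operator. We write $(X,Y)\in\mathrm{SS}$ if every operator from $X$ to $Y$ is strictly singular. Put $Z=X\oplus Y$, let $P$ be the projection onto $X$ along $Y$, and let $Q=I-P$. If $(z_n)_{n\in\mathbb N}$ is an unconditional basis of $Z$ with biorthogonal functionals $(z_n^*)$, put
$$M_d\sum a_nz_n=\sum d_na_nz_n\quad(d\in\ell_\infty),\qquad D_A=M_{1_A},\quad Z_A=D_AZ\quad(A\subseteq\mathbb N),$$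
$$p_{mn}=z_m^*(Pz_n),\qquad q_{mn}=z_m^*(Qz_n).$$

**Theorem A.** If $(X,Y)\in\mathrm{SS}$ and $(z_n)$ is an unconditional basis of $X\oplus Y$, then there is a partition $\mathbb N=A\sqcup B$ with $Z_A\cong X$ and $Z_B\cong Y$. The isomorphisms carry $(z_n)_{n\in A}$ and $(z_n)_{n\in B}$ to equivalent unconditional bases of $X$ and $Y$. In particular, if $X\oplus Y$ has an unconditional basis, then so do $X$ and $Y$.

**Theorem B.** For an unconditional basis $(z_n)$ of $Z=X\oplus Y$ the following are equivalent:

* (a) $QM_dP$ is strictly singular for every $d\in\ell_\infty$;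
* (b) there is a partition $\mathbb N=A\sqcup B$ such that $QD_A$ and $D_BP$ are strictly singular.

In this case $A$ is unique up to finite sets and equals $\{n:|p_{nn}|\ge\frac12\}$ up to a finite set. After changing $A$ by a finite set, $Z_A\cong X$ and $Z_B\cong Y$.

Theorem B implies Theorem A: if $(X,Y)\in\mathrm{SS}$, then $QM_d|_X:X\to Y$ is strictly singular, and $QM_dP$ factors through it, so (a) holds.

Theorem A answers a question from "On Incomparability of Banach Spaces" (http://matwbn.icm.edu.pl/ksiazki/bcp/bcp30/bcp3019.pdf): if $(X,Y)\in \mathrm{SS}$, does every unconditional basis of $X\oplus Y$ split into two disjoint parts equivalent to unconditional bases of $X$ and of $Y$? The answer is yes. Write $(X,Y)\in\mathrm{Co}$ if every operator $X\to Y$ is compact. A known result of Wojtaszczyk says that such splittings exist when $(X,Y)\in\mathrm{Co}$.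

## 2. Strict singularity, equivalence, and what (a) and (b) say

**Definition.** An operator $T:X\to Y$ is *strictly singular* (SS) if there is no infinite-dimensional closed subspace $M\subseteq X$ such that $T|_M$ is an isomorphism onto its range.

Compact operators are SS. The formal inclusion $J:\ell_1\to\ell_2$ is not compact, since $\|Je_m-Je_n\|=\sqrt2$ for $m\ne n$. It is SS, by the textbook fact that for $p\neq q$ every operator $\ell_p\to\ell_q$ is SS (every infinite-dimensional closed subspace of $\ell_p$ contains a copy of $\ell_p$, and $\ell_p$ does not embed in $\ell_q$). For the same reason $(\ell_1\oplus\ell_3,\ell_2)\in\mathrm{SS}$, although there are non-compact operators in both directions: the inclusions $\ell_1\to\ell_2$ and $\ell_2\to\ell_3$.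

**Definition.** Basic sequences $(u_n)$ and $(v_n)$ are *equivalent* if $\sum a_nu_n$ converges exactly when $\sum a_nv_n$ does. By the closed graph theorem this means that $u_n\mapsto v_n$ extends to an isomorphism of the closed spans.

So "the basis splits into a part equivalent to an unconditional basis of $X$ and a part equivalent to an unconditional basis of $Y$" means exactly: $\mathbb N=A\sqcup B$ with $Z_A\cong X$ and $Z_B\cong Y$. The basis of $X$ is then the image of $(z_n)_{n\in A}$.

Condition (b) is more than a splitting, because it ties the partition to the given projections. It says that, up to SS operators, $Z_A$ has no $Y$-component and $X$ has no $B$-coordinates. Condition (a) says that no diagonal operator moves a significant part of $X$ into $Y$.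

A few uses of the notation. If $P=D_A$, then $QM_dP=D_BM_dD_A=0$, so (a) holds for the obvious basis of $\ell_2\oplus\ell_2$ although $(\ell_2,\ell_2)\notin\mathrm{SS}$; thus (a) is weaker than $(X,Y)\in \mathrm{SS}$. On the other hand, in $\ell_2\oplus\ell_2$ with unit vectors $e_n,f_n$, take the rotated orthonormal basis $g_n^\pm=(e_n\pm f_n)/\sqrt2$. Let $d$ be $+1$ on the $g_n^+$ and $-1$ on the $g_n^-$. Then $M_de_n=(g_n^+-g_n^-)/\sqrt2=f_n$, so $QM_dP$ maps $\ell_2$ isomorphically onto $\ell_2$ and (a) fails. All the diagonal entries of $P$ equal $\frac12$. This basis splits in the plain sense ($g_n^+$ against $g_n^-$), but no partition satisfies (b), since by Theorem B that would give (a).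

## 3. Two bases computed by hand

**A graph.** Let $Z=\ell_1\oplus\ell_2$, with $u_n=(e_n,f_n)$ and $v_n=(0,f_n)$. The $u_n$ span the graph of $J$, a copy of $\ell_1$ complementary to $\ell_2$, and the $v_n$ span $\ell_2$; so $(u_n)\cup(v_n)$ is an unconditional basis of $Z$. Here
$$Pu_n=u_n-v_n,\quad Pv_n=0,\quad Qu_n=Qv_n=v_n,\qquad QM_dPu_n=(d_{u_n}-d_{v_n})v_n .$$
So $QM_dP$ is a diagonal multiple of $J$ on the $u_n$: it is SS and in general not compact. The diagonal entries of $P$ are $1$ at the $u_n$ and $0$ at the $v_n$, so $A$ is the set of the $u$'s. Then $QD_Au_n=v_n$ and $D_BPu_n=-v_n$, and neither operator in (b) is compact. We cannot hope for anything better than SS in (b).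

**A rank-one $Q$.** Let $Z=\ell_2$, $N\ge2$, $y=N^{-1/2}(e_1+\dots+e_N)$, $Y=\operatorname{span}(y)$, $X=y^\perp$, with the unit vector basis. Then $q_{nn}=\frac1N$ for $n\le N$ and $0$ otherwise, so $p_{nn}\ge\frac12$ for all $n$, and the recipe of Theorem B gives $A=\mathbb N$, $B=\emptyset$. But $Z_\emptyset=0\not\cong Y$. The map $P|_{Z_A}:\ell_2\to X$ has one-dimensional kernel and is onto; its index is $1$, and moving one element from $A$ to $B$ gives a correct splitting. So the finite correction in Theorem B is needed, and a Fredholm index measures it.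

This example also contains the main danger: a nonzero projection can have a diagonal as small as we like, because its trace can be spread over many coordinates.

## 4. Standard facts and the passage to complex, 1-unconditional bases

We use the following facts (Kato 1958; Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, §2.c).

* (F1) The SS operators form a closed operator ideal containing the compact operators.
* (F2) If $S$ is SS on an infinite-dimensional space $N$ and $\eta>0$, there is an infinite-dimensional closed $N'\subseteq N$ with $\|S|_{N'}\|\le\eta$.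
* (F3) If $F$ is Fredholm and $S$ is SS, then $F+S$ is Fredholm with the same index.
* (F4) SS operators on $\ell_1$ are compact.

Recall that $F$ is Fredholm if $\ker F$ is finite-dimensional and the range is closed of finite codimension; $\operatorname{ind}F=\dim\ker F-\operatorname{codim}\operatorname{ran}F$; indices add under composition; and a Fredholm operator of index $0$ becomes an isomorphism after adding a suitable finite-rank operator.

*Proof of (F4).* Suppose $S$ on $\ell_1$ is not compact. There is a bounded sequence whose images are separated. Pass to a subsequence whose images converge coordinatewise, and take differences of consecutive terms, in disjoint pairs. This gives bounded $u_n$ with $\|Su_n\|\ge\delta>0$ and $Su_n\to0$ coordinatewise. After passing to a subsequence there are finitely and disjointly supported $y_n$ with $\|Su_n-y_n\|\le\delta/4$, so $\|y_n\|\ge\frac34\delta$ and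
$$\Big\|\sum a_nSu_n\Big\|\ge\sum|a_n|\,\|y_n\|-\tfrac\delta4\sum|a_n|\ge\tfrac\delta2\sum|a_n|\ge\tfrac{\delta}{2C}\Big\|\sum a_nu_n\Big\|,\qquad C=\sup\|u_n\| .$$
So $S$ is an isomorphism on $[u_n]$, which is infinite-dimensional, and $S$ is not SS. $\square$

Write $U\equiv V$ if $U-V$ is SS. By (F1) this relation can be multiplied by operators on either side.

**Convention.** In Sections 5–9, up to and including (3), scalars are complex and bases are normalized and *1-unconditional*: $\|M_d\|\le\|d\|_\infty$ for all $d\in\ell_\infty$. In particular $\|D_A\|\le1$, and normalization gives $\|w_n^*\|=1$ for biorthogonal functionals of such a basis $(w_n)$. This loses nothing.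

* The norm $\sup_{|d_n|\le1}\|M_dz\|$ is equivalent to the given one and makes the basis 1-unconditional. Rescaling the $z_n$ changes neither $M_d$ nor $p_{nn},q_{nn}$. Strict singularity is unaffected.
* Suppose $Z$ is real and pass to complexifications. If $S$ is real and SS, then $S_{\mathbb C}$, seen as a real operator, is $S\oplus S$, which is SS by (F1); a complex subspace on which $S_{\mathbb C}$ is an isomorphism is in particular a real one, so $S_{\mathbb C}$ is SS. Conversely, if $S$ is an isomorphism on $M$, then $S_{\mathbb C}$ is one on $M_{\mathbb C}$. So $S$ is SS exactly when $S_{\mathbb C}$ is.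
* $Q_{\mathbb C}M_dP_{\mathbb C}=(QM_{\operatorname{Re}d}P)_{\mathbb C}+i(QM_{\operatorname{Im}d}P)_{\mathbb C}$, so (a) passes to complexifications. The numbers $p_{mn},q_{mn}$ do not change.

The notation $M_d,D_A,W_A$ is used for any space $W$ with an unconditional basis $(w_n)_{n\in\Gamma}$, $\Gamma\subseteq\mathbb N$.

## 5. Diagonal blocks of strictly singular operators

The first tool says that an SS operator has no large eigenvalues on disjoint finite blocks.

**Lemma 1.** Let $W$ have a normalized 1-unconditional basis $(w_n)_{n\in\Gamma}$, $\Gamma$ infinite, and let $S\in L(W)$ be SS. Let $I_k\subset\Gamma$ ($k$ in an infinite set of integers) be finite and pairwise disjoint, $e_k\in W_{I_k}$, $\|e_k\|=1$, and $D_{I_k}Se_k=\lambda_ke_k$. Then $\lambda_k\to0$. In particular $w_n^*(Sw_n)\to0$.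

*Proof.* Suppose not. Pass to a subsequence, relabelled by $\mathbb N$, with $|\lambda_k|\ge\delta>0$ for all $k$.

*Case 1: $(e_k)$ is weakly null.* The plan is to make the off-diagonal parts summably small. For fixed $j$, $Se_k\to0$ weakly and $D_{I_j}$ has finite rank, so $\|D_{I_j}Se_k\|\to0$ as $k\to\infty$. For fixed $k$, the $I_j$ are disjoint, so $\min I_j\to\infty$, and $\|D_{I_j}Se_k\|$ is at most the norm of a tail of the expansion of $Se_k$; hence it tends to $0$ as $j\to\infty$. Choosing indices inductively, each far out relative to the previous ones, we obtain a subsequence (relabelled again) with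
$$\|D_{I_j}Se_k\|\le\delta2^{-j-k-2}\qquad(j\ne k).$$
Put $I=\bigcup_kI_k$. Then $D_ISe_k=\sum_jD_{I_j}Se_k$ gives $\|D_ISe_k-\lambda_ke_k\|\le\delta2^{-k-2}$. For a finite sum $v=\sum a_ke_k$, $|a_k|=\|D_{I_k}v\|\le\|v\|$. Also $v$ is obtained from $\sum a_k\lambda_ke_k$ by the multiplier equal to $\lambda_k^{-1}$ on $I_k$, of norm $\le\delta^{-1}$, so $\|\sum a_k\lambda_ke_k\|\ge\delta\|v\|$. Hence
$$\|Sv\|\ge\|D_ISv\|\ge\delta\|v\|-\sum_k|a_k|\delta2^{-k-2}\ge\tfrac34\delta\|v\|.$$
So $S$ is an isomorphism on $[e_k]$, a contradiction.

*Case 2: $(e_k)$ is not weakly null.* After passing to a subsequence there are $f\in W^*$, $\|f\|=1$, and $c>0$ with $|f(e_k)|\ge c$ for all $k$. Define $\Psi w=(f(D_{I_k}w))_k$. A finite sum $\sum_k|f(D_{I_k}w)|$ equals $f(M_\theta w)$ for some $\|\theta\|_\infty\le1$ constant on each $I_k$, so $\Psi$ maps $W$ into $\ell_1$ with norm at most $1$. Let $E:\ell_1\to W$, $E\delta_k=e_k$, where $(\delta_k)$ is the unit basis. Then $\Psi SE$ is SS on $\ell_1$, hence compact by (F4). So the set $\{\Psi SE\delta_k\}$ is relatively compact in $\ell_1$ and has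 uniformly small tails; therefore the $k$-th coordinate of $\Psi SE\delta_k$ tends to $0$. But this coordinate is $f(D_{I_k}Se_k)=\lambda_kf(e_k)$, of modulus at least $\delta c$: a contradiction.

The last assertion is the case $I_n=\{n\}$, $e_n=w_n$. $\square$

## 6. The set $A$, and a question about one operator

We now assume (a) and look for $A$. The operator $QM_dP$ has $n$-th diagonal entry
$$z_n^*(QM_dPz_n)=\sum_md_m\,q_{nm}p_{mn},\tag{1}$$
and by Lemma 1 this tends to $0$ as $n\to\infty$, for each fixed $d\in\ell_\infty$. We would like to choose $d=1_{\{n\}}$, but that depends on $n$. Schur's theorem deals with this. The series in (1) converges for every $d\in\ell_\infty$, so the vectors $(q_{nm}p_{mn})_m$ belong to $\ell_1$. By (1) they tend weakly to $0$ as $n\to\infty$, hence in norm. In particular the $m=n$ entry tends to zero: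
$$q_{nn}p_{nn}=(1-p_{nn})p_{nn}\to0 .$$
Let
$$A=\{n:|p_{nn}|\ge\tfrac12\},\qquad B=\mathbb N\setminus A.$$
On $A$ we have $|q_{nn}|\le2|p_{nn}q_{nn}|$. On $B$ we have $|q_{nn}|\ge\frac12$, so $|p_{nn}|\le2|p_{nn}q_{nn}|$. Thus $q_{nn}\to0$ along $A$, and $p_{nn}\to0$ along $B$.

The hypothesis (a) also gives algebraic relations.

* Let $R=D_AQ|_{Z_A}$ on $Z_A$, and $d\in\ell_\infty$ supported in $A$. Then $RM_dR=D_AQM_dQ|_{Z_A}$, and $QM_dQ=QM_d-QM_dP\equiv QM_d$. So $RM_dR\equiv RM_d$.
* Let $R=D_BP|_{Z_B}$ on $Z_B$, and $d\in\ell_\infty$ supported in $B$. Then $RM_dR=D_BPM_dP|_{Z_B}$, and $PM_dP=M_dP-QM_dP\equiv M_dP$. So $RM_dR\equiv M_dR$.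

In both cases the diagonal entries of $R$ tend to $0$, and we want $R$ to be SS. So everything rests on the following statement.

**Proposition 3.** Let $W$ have a normalized 1-unconditional basis $(w_n)_{n\in\Gamma}$ and let $R\in L(W)$ satisfy $r_{nn}=w_n^*(Rw_n)\to0$. Assume that one of the following holds:

* Case 1: $RM_dR\equiv RM_d$ for all $d\in\ell_\infty(\Gamma)$;
* Case 2: $RM_dR\equiv M_dR$ for all $d\in\ell_\infty(\Gamma)$.

Then $R$ is SS.

Applied to the two operators above it gives that $D_AQD_A$ and $D_BPD_B$ are SS; Section 9 starts from there.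

## 7. Averaging over signs, and where it stops

**The relation $R^2\equiv R$ alone is not enough.** Let $W=\ell_2$, split $\mathbb N$ into consecutive blocks $I_k$ of even lengths $N_k\to\infty$, and let $R$ be the orthogonal projection onto the span of the $1_{I_k}$; its block on $I_k$ is $N_k^{-1}$ times the all-ones matrix. Then $R^2=R$ and $r_{nn}=N_k^{-1}\to0$ ($n\in I_k$), yet $R$ is not SS. The multipliers exclude this $R$: if $d$ is $+1$ on half of each block and $-1$ on the other half, then $RM_dR=0$, while $RM_d$ is not SS.

**Averaging.** To use all multipliers, take signs $\varepsilon\in\{\pm1\}^{\Gamma}$ at random. In Case 1,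
$$F(\varepsilon)=RM_\varepsilon RM_\varepsilon-R=(RM_\varepsilon R-RM_\varepsilon)M_\varepsilon\equiv0 ,$$
and the $(m,n)$ entry of $RM_\varepsilon RM_\varepsilon$ is $\sum_jr_{mj}r_{jn}\varepsilon_j\varepsilon_n$, an absolutely convergent series with expectation $r_{mn}r_{nn}$. With $\rho=(r_{nn})$, the average of $F$ is therefore $RM_\rho-R$. Since $\rho\in c_0$, $M_\rho$ is compact. If the average of the SS operators $F(\varepsilon)$ were SS, we would get $R\equiv RM_\rho\equiv0$ at once.

This does work modulo compact operators when $W^*$ is separable. Suppose that all $RM_dR-RM_d$ are compact. Then $F$ takes values in the space $K(W)$ of compact operators. Since $D_{\Gamma\cap[1,n]}K\to K$ in norm for compact $K$, finite-rank operators are dense in $K(W)$, so $K(W)$ is separable. For finitely supported $x\in W$ and $f\in W^*$ the function $\varepsilon\mapsto f(F(\varepsilon)x)$ is continuous, and the functionals $K\mapsto f(Kx)$ with $\|f\|,\|x\|\le1$ are norming by 1-unconditionality. By Pettis' measurability theorem $F$ is Bochner integrable for the uniform probability measure on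 signs. Its integral lies in $K(W)$ and has the entries of $RM_\rho-R$. So $R$ is compact. (In Case 2 one averages $M_\varepsilon RM_\varepsilon R$.)

**Where it stops.** For SS operators the Bochner integral is lost. For example, the operators $JM_\varepsilon:\ell_1\to\ell_2$ are all SS, but $\|JM_\varepsilon-JM_{\varepsilon'}\|=2$ whenever $\varepsilon\ne\varepsilon'$, so $\varepsilon\mapsto JM_\varepsilon$ is not almost separably valued. Only a strong-operator average remains, and the SS ideal is not closed under strong limits (the finite-rank operators $D_{[1,n]}$ converge strongly to $I$). Finite averages are legitimate, but with $r$ sign sequences $\varepsilon^1,\dots,\varepsilon^r$ the factor in front of $r_{mj}r_{jn}$ is $\frac1r\sum_i\varepsilon^i_j\varepsilon^i_n$. Making it vanish for all $j\ne n$ among $N$ indices needs $N$ nonzero orthogonal vectors in $\mathbb R^r$, so $r\ge N$. Blocks of growing length defeat every fixed finite average.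

**Moving signs one at a time.** Look again at a block $T_k=N^{-1}(\text{all ones})$ of length $N$. The matrix $T_kM_\varepsilon$ has rank one, and its only possibly nonzero eigenvalue is $N^{-1}\sum\varepsilon_n$. It starts at $1$ for $\varepsilon=(1,\dots,1)$, ends at $-1$ for $\varepsilon=(-1,\dots,-1)$, and moves by $2/N$ at each flip of one sign. So somewhere on the way it is near $\frac12$. On the other hand, the relations of Proposition 3 will give $G^3\equiv G$ for $G=TM_\varepsilon$, which by Lemma 1 forces eigenvalues to be near $\{-1,0,1\}$.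

In general the blocks are large matrices and one flip may move eigenvalues in a complicated way. Two facts rescue the argument. One flip in each block concerns a set containing a single index per block; on a suitable infinite subset of such indices, $T$ is negligible. And although a block of length $N$ needs $N$ flips, no errors accumulate if what we follow is an *integer*: the number of eigenvalues to the right of the line $\operatorname{Re}\lambda=\frac12$.

## 8. Proof of Proposition 3

First, the statement about sparse sets.

**Lemma 2.** Let $W$ have a normalized 1-unconditional basis $(w_n)_{n\in\Gamma}$, $\Gamma$ infinite. Let $T\in L(W)$, $t_{mn}=w_m^*(Tw_n)$, $t_{nn}\to0$. Every infinite $S\subseteq\Gamma$ contains an infinite $S'$ such that $D_{S'}TD_{S'}$ is compact.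

*Proof.* For any $S'$, the diagonal part of $D_{S'}TD_{S'}$ is a multiplier by a $c_0$ sequence, hence compact. So only the off-diagonal part $O$ matters. Note that $t_{mn}\to0$ as $m\to\infty$ for fixed $n$.

*If $(w_n)_{n\in S}$ is weakly null,* then also $t_{mn}\to0$ as $n\to\infty$ in $S$, for fixed $m$. Choose inductively $S'=\{n_1<n_2<\cdots\}\subseteq S$ with $|t_{n_in_j}|\le2^{-i-j}$ for $i\ne j$. Then $O=\sum_{i\ne j}t_{n_in_j}\,w^*_{n_j}\otimes w_{n_i}$ is an absolutely convergent sum of rank-one operators (both sides are bounded and agree on basis vectors), so it is compact.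

*Otherwise,* after shrinking $S$ there are $f\in W^*$, $\|f\|=1$, and $c>0$ with $|f(w_n)|\ge c$ on $S$. Choosing unimodular $\theta_n$ with $\theta_na_nf(w_n)=|a_nf(w_n)|$, we see
$$c\sum|a_n|\le f\Big(\sum_{n\in S}\theta_na_nw_n\Big)\le\Big\|\sum_{n\in S}a_nw_n\Big\|\le\sum|a_n| .$$
Since $|t_{mn}|\le\|T\|$, a diagonal argument lets us shrink $S$ again so that $b_m=\lim_{n\to\infty,\,n\in S}t_{mn}$ exists for all $m\in S$. For finite $F\subset S$ we have $\sum_{m\in F}|t_{mn}|\le c^{-1}\|D_FTw_n\|\le\|T\|/c$. Letting $n\to\infty$ we get $\sum_{m\in S}|b_m|<\infty$, so $b_m\to0$. Now choose $n_1<n_2<\cdots$ in $S$ inductively with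
$$|b_{n_j}|\le2^{-j-1},\qquad |t_{n_in_j}-b_{n_i}|\le2^{-i-1}\ \text{ and }\ |t_{n_jn_i}|\le2^{-j}\quad(i<j).$$
At stage $j$ these are finitely many conditions, each true for all large $n_j\in S$. Let $S'=\{n_j\}$. For $i<j$, $|t_{n_in_j}|\le|b_{n_i}|+2^{-i-1}\le2^{-i}$; for $i>j$ the last condition gives $|t_{n_in_j}|\le2^{-i}$ too. So every vector $Ow_{n_j}$ lies in
$$\mathcal C=\Big\{\sum_ia_iw_{n_i}:|a_i|\le2^{-i}\Big\},$$
which is absolutely convex, and compact as a continuous image of a product of discs. A vector $\sum a_jw_{n_j}$ in the unit ball of $W_{S'}$ has $\sum|a_j|\le c^{-1}$, so $O$ maps it into $c^{-1}\mathcal C$. Hence $O$ is compact. $\square$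

*Proof of Proposition 3.* If $\Gamma$ is finite there is nothing to prove, so relabel $\Gamma=\mathbb N$ in increasing order. Suppose $R$ is not SS. Taking $d=1$ gives $R^2\equiv R$.

**Step 1: almost fixed vectors.** *We show that for each $\eta>0$ there is an infinite-dimensional subspace $U_\eta$ with $\|Ru-u\|\le\eta\|u\|$ on $U_\eta$.* Since $R$ is not SS, $\|Rv\|\ge c\|v\|$ on an infinite-dimensional closed $N$, with $c>0$. By (F2) choose an infinite-dimensional closed $N'\subseteq N$ with $\|(R^2-R)|_{N'}\|\le\eta c$, and put $U_\eta=R(N')$. For $v\in N'$, $\|R(Rv)-Rv\|\le\eta c\|v\|\le\eta\|Rv\|$.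

**Step 2: blocks.** *We replace almost fixed vectors by finitely supported ones, placed so far apart that earlier blocks have almost no influence on later ones.* We choose inductively $m_1<m_1'\le m_2<m_2'\le\cdots$, put $I_k=(m_k,m_k']$, and choose unit vectors $e_k\in W_{I_k}$, with
$$\|D_{(m_k,\infty)}RD_{[1,m_{k-1}']}\|\le2^{-k}\ (k\ge2),\qquad\|D_{I_k}Re_k-e_k\|\le2^{-k}.$$
The first condition holds for all large $m_k$, because $RD_{[1,m_{k-1}']}$ has finite rank and $D_{(m,\infty)}\to0$ strongly, hence uniformly on compact sets. For the second, let $\eta\le\frac12$. As $U_\eta$ is infinite-dimensional, it contains a unit vector $u$ with $D_{[1,m_k]}u=0$. Take $m_k'>m_k$ so large that $e=D_{[1,m_k']}u\in W_{I_k}$ satisfies $\|u-e\|\le\eta$. Then $\|e\|\ge\frac12$ and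
$$\|D_{I_k}Re-e\|\le\|Re-e\|\le\|R(e-u)\|+\|Ru-u\|+\|u-e\|\le(\|R\|+2)\eta .$$
So $e_k=e/\|e\|$ works if $2(\|R\|+2)\eta\le2^{-k}$.

**Step 3: triangularization.** *We make a compact change after which the blocks are upper triangular and $e_k$ is an exact eigenvector of the $k$-th diagonal block.* Let $I=\bigcup I_k$, $V=W_I$, $V_k=W_{I_k}$, $R'=D_IR|_V$. The operator
$$L=\sum_{k\ge2}D_{I_k}RD_{I_1\cup\dots\cup I_{k-1}}\quad\text{on }V$$
is compact: its terms have finite rank and norm at most $2^{-k}$ by Step 2. Choose $\varphi_k\in V^*$ with $\|\varphi_k\|=\varphi_k(e_k)=1$ and $\varphi_k=\varphi_kD_{I_k}$ (compose a norming functional of $e_k$ with $D_{I_k}$). Then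
$$Nv=\sum_k\varphi_k(v)\,(e_k-D_{I_k}Re_k)$$
defines a compact, block diagonal operator, since the $k$-th term has rank at most one and norm at most $2^{-k}$. Put $T=R'-L+N$ on $V$. We record three properties.

* *Triangularity.* For $j<k$, $D_{I_k}LD_{I_j}=D_{I_k}RD_{I_j}$ and $D_{I_k}ND_{I_j}=0$, so $D_{I_k}TD_{I_j}=0$. Thus $T$ is block upper triangular, i.e. every $V_1\oplus\dots\oplus V_k$ is $T$-invariant. Let $T_k=D_{I_k}T|_{V_k}$. As $D_{I_k}L|_{V_k}=0$, $T_ke_k=D_{I_k}Re_k+(e_k-D_{I_k}Re_k)=e_k$.
* *Relations.* For $d\in\ell_\infty(I)$, extended by $0$, $R'M_dR'=D_I(RM_dR)|_V$, which is $\equiv D_IRM_d|_V=R'M_d$ in Case 1 and $\equiv D_IM_dR|_V=M_dR'$ in Case 2. Since $T-R'$ is compact, on $V$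
$$TM_dT\equiv TM_d\ \text{(Case 1)},\qquad TM_dT\equiv M_dT\ \text{(Case 2)},\qquad T^2\equiv T .$$
* *Small diagonal.* $t_{nn}\to0$: the diagonal entries of $R'$ are $r_{nn}\to0$, $L$ has zero diagonal, and for $n\in I_k$ the diagonal entry of $N$ has modulus at most $2^{-k}$.

**Step 4: relations modulo SS control eigenvalues of the blocks.** Let $G$ be block upper triangular on $V$, with diagonal blocks $G_k=D_{I_k}G|_{V_k}$. Since $G_k$ is the operator induced by $G$ on $(V_1\oplus\dots\oplus V_k)/(V_1\oplus\dots\oplus V_{k-1})$, the map $G\mapsto G_k$ is linear and multiplicative. Let $g$ be a polynomial with $g(G)$ SS, and for $k$ in an infinite set let $\lambda_k$ be an eigenvalue of $G_k$ with unit eigenvector $x_k\in V_k$. Then $D_{I_k}g(G)x_k=g(G_k)x_k=g(\lambda_k)x_k$, and Lemma 1 (on $V$) gives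
$$g(\lambda_k)\to0.\tag{2}$$

**Step 5: sign multipliers.** *We check the cubic relation announced in Section 7.* For $\varepsilon\in\{\pm1\}^I$ let $G=TM_\varepsilon$ in Case 1 and $G=M_\varepsilon T$ in Case 2. Then $G^3\equiv G$, because $M_\varepsilon^2=I$:

* Case 1: $G^3=(TM_\varepsilon T)M_\varepsilon TM_\varepsilon\equiv TM_\varepsilon M_\varepsilon TM_\varepsilon=T^2M_\varepsilon\equiv TM_\varepsilon$.
* Case 2: $G^3=M_\varepsilon(TM_\varepsilon T)M_\varepsilon T\equiv M_\varepsilon M_\varepsilon TM_\varepsilon T=TM_\varepsilon T\equiv M_\varepsilon T$.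

**Step 6: one flip, uniformly.** *We show that during a single flip the eigenvalues stay near $\{-1,0,1\}$, in every late block and from every starting pattern.* Precisely: there is $k_0$ such that for $k\ge k_0$, all $\varepsilon,\varepsilon'\in\{\pm1\}^{I_k}$ differing in exactly one coordinate, and all $s\in[0,1]$, every eigenvalue $\lambda$ of $T_kM_{(1-s)\varepsilon+s\varepsilon'}$ satisfies $|\lambda^3-\lambda|<\frac1{10}$.

Otherwise there are an infinite set $\mathcal K$ and, for $k\in\mathcal K$, patterns $\varepsilon^k,\varepsilon'^k$ differing only at one $n_k\in I_k$, numbers $s_k\in[0,1]$, and eigenvalues $\lambda_k$ of the corresponding matrices with $|\lambda_k^3-\lambda_k|\ge\frac1{10}$. By Lemma 2, applied to $T$ and $\{n_k\}$, we may shrink $\mathcal K$, keeping it infinite, so that $D_{S'}TD_{S'}$ is compact for $S'=\{n_k:k\in\mathcal K\}$. The relations of Step 3 with $d=1_{S'}$ now show that $T$ is negligible on $S'$: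

* Case 1: $TD_{S'}=(TD_{S'})D_{S'}\equiv(TD_{S'}T)D_{S'}=T(D_{S'}TD_{S'})\equiv0$.
* Case 2: $D_{S'}T=D_{S'}(D_{S'}T)\equiv D_{S'}(TD_{S'}T)=(D_{S'}TD_{S'})T\equiv0$.

Define $\varepsilon\in\{\pm1\}^I$ and $d\in\ell_\infty(I)$ by $\varepsilon=\varepsilon^k$ and $d=(1-s_k)\varepsilon^k+s_k\varepsilon'^k$ on $I_k$ for $k\in\mathcal K$, and $\varepsilon=d=1$ on the other blocks. Then $d-\varepsilon$ is bounded and supported in $S'$. In Case 1, $TM_d-TM_\varepsilon=TD_{S'}M_{d-\varepsilon}\equiv0$; in Case 2, $M_dT-M_\varepsilon T=M_{d-\varepsilon}D_{S'}T\equiv0$. So $G=TM_d$ (resp. $G=M_dT$) is $\equiv$ to the operator of Step 5, and therefore $G^3\equiv G$. Moreover $G$ is block upper triangular, with diagonal blocks $T_kM_d|_{V_k}$ (resp. $M_dT_k$, which has the same eigenvalues as $T_kM_d|_{V_k}$, since for square matrices $UV$ and $VU$ have the same characteristic polynomial). So each $\lambda_k$ is an eigenvalue of $G_k$, and (2) with $g(\lambda)=\lambda^3-\lambda$ gives $\lambda_k^3-\lambda_k\to0$ along $\mathcal K$, a contradiction.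

**Step 7: counting eigenvalues.** *We flip all signs of a block one after another and follow an integer.* If $\operatorname{Re}\lambda=\frac12$, then
$$|\lambda^3-\lambda|=|\lambda||\lambda-1||\lambda+1|\ge\tfrac12\cdot\tfrac12\cdot\tfrac32=\tfrac38>\tfrac1{10}.$$
For $k\ge k_0$ and $\varepsilon\in\{\pm1\}^{I_k}$ let $a_k(\varepsilon)$ be the number of eigenvalues of $T_kM_\varepsilon$ with real part $>\frac12$, counted with algebraic multiplicity. Let $\varepsilon,\varepsilon'$ differ in one coordinate, and let $\chi_s$ be the characteristic polynomial of $T_kM_{(1-s)\varepsilon+s\varepsilon'}$. By Step 6, $\chi_s$ has no zero on the line $\operatorname{Re}\lambda=\frac12$. All its zeros have modulus at most $\|T\|$, since the multiplier has norm at most $1$. So $\chi_s$ has no zero on the boundary of $\{\operatorname{Re}\lambda>\frac12,\ |\lambda|<\|T\|+1\}$. By the argument principle the number of zeros inside is $\frac1{2\pi i}\oint\chi_s'/\chi_s$, which is continuous in $s$ and integer-valued, hence constant. So $a_k(\varepsilon)=a_k(\varepsilon')$. Any two patterns are joined by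 single flips, so $a_k$ is constant on $\{\pm1\}^{I_k}$.

Since $T_ke_k=e_k$, $a_k(1,\dots,1)\ge1$. Hence $a_k(-1,\dots,-1)\ge1$: the matrix $-T_k$ has an eigenvalue with real part $>\frac12$. So $T_k$ has an eigenvalue $\mu_k$ with $\operatorname{Re}\mu_k<-\frac12$, for every $k\ge k_0$. But $T^2\equiv T$ and (2) with $G=T$, $g(\lambda)=\lambda^2-\lambda$, give $\mu_k^2-\mu_k\to0$, whereas $|\mu_k||\mu_k-1|\ge\frac12\cdot\frac32=\frac34$. This contradiction proves Proposition 3. $\square$

## 9. From small corners to (b)

Assume (a), with $A,B$ as in Section 6. By Proposition 3, applied to the two operators $R$ of Section 6,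
$$D_AQD_A\ \text{ and }\ D_BPD_B\ \text{ are SS.}\tag{3}$$
By Section 4 this then holds for the original scalars and norm, with the same $A$ and $B$. From now on we use these.

We pass from the corners in (3) to $D_BP$ and $QD_A$. Insert $I=P+Q$ and use that $QD_BP$ and $QD_AP$ are SS, by (a):
$$\begin{aligned}PD_BP&=PD_B(P+Q)D_BP\equiv P(D_BPD_B)P\equiv0,\\ QD_AQ&=QD_A(P+Q)D_AQ\equiv Q(D_AQD_A)Q\equiv0.\end{aligned}\tag{4}$$
Hence $D_BP=PD_BP+QD_BP\equiv0$ and $QD_A=QD_AQ+QD_AP\equiv0$. This is (b), so (a) implies (b).

## 10. Fredholm index and the finite correction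

We still assume (a), with the same $A,B$, and produce isomorphisms.

**Step 1: $P:Z_A\to X$ and $Q:Z_B\to Y$ are Fredholm.** Let $\alpha=P|_{Z_A}:Z_A\to X$ and $\beta=D_A|_X:X\to Z_A$. Then
$$\beta\alpha=I-D_AQ|_{Z_A},\qquad\alpha\beta=PD_A|_X=I-PD_B|_X .$$
By (3) and (4) both are identity minus SS, hence Fredholm by (F3). Now $\ker\alpha\subseteq\ker\beta\alpha$ is finite-dimensional, and the range of $\alpha$ contains the range of $\alpha\beta$, which is closed and of finite codimension; so the range of $\alpha$ is closed and of finite codimension, and $\alpha$ is Fredholm. Likewise let $\gamma=Q|_{Z_B}:Z_B\to Y$. Its compositions with $D_B|_Y:Y\to Z_B$ are $I-D_BP|_{Z_B}$ and $I-QD_A|_Y$, again identity minus SS by (3) and (4). So $\gamma$ is Fredholm.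

**Step 2: the two indices cancel.** The operator $\mathcal W=PD_A+QD_B$, viewed from $Z_A\oplus Z_B$ to $X\oplus Y$, is $\alpha\oplus\gamma$, so $\operatorname{ind}\mathcal W=\operatorname{ind}\alpha+\operatorname{ind}\gamma$. On the other hand, by (4), $PD_AP=P-PD_BP\equiv P$ and $QD_BQ=Q-QD_AQ\equiv Q$, and $QD_BP\equiv0$ by (a), so
$$\mathcal W=PD_AP+PD_AQ+QD_BP+QD_BQ\equiv I+PD_AQ .$$
Since $(PD_AQ)^2=0$, $I+PD_AQ$ is invertible, and (F3) gives $\operatorname{ind}\mathcal W=0$. Put $i=\operatorname{ind}\alpha$; then $\operatorname{ind}\gamma=-i$.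

**Step 3: moving $|i|$ elements.** Restricting a Fredholm operator to a closed subspace of codimension $r$ lowers its index by $r$, because the inclusion has index $-r$. If $i\ge0$, then $|A|\ge\dim\ker\alpha\ge i$, so we can choose $F\subseteq A$ with $i$ elements. Put $A'=A\setminus F$, $B'=B\cup F$. Then $P|_{Z_{A'}}:Z_{A'}\to X$ has index $i-i=0$. Also $\gamma$ is the restriction of $Q|_{Z_{B'}}:Z_{B'}\to Y$ to a subspace of codimension $i$, so $Q|_{Z_{B'}}$ has index $-i+i=0$. If $i<0$, then $|B|\ge\dim\ker\gamma\ge-i$, and we move $-i$ elements from $B$ to $A$ in the same way. In either case both operators are Fredholm of index $0$, so suitable finite-rank perturbations of them are isomorphisms. Hence $Z_{A'}\cong X$ and $Z_{B'}\cong Y$. The images of $(z_n)_{n\in A'}$ and $(z_n)_{n\in B'}$ are unconditional bases of $X$ and $Y$ equivalent to these parts. Since (a) holds when $(X,Y)\in\mathrm{SS}$, this proves Theorem A. $\square$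

## 11. The converse and the uniqueness of $A$

*(b) implies (a).* For $d\in\ell_\infty$,
$$QM_dP=QM_dD_AP+QM_dD_BP=(QD_A)M_dP+QM_d(D_BP),$$
which is SS.

*Uniqueness.* Let $(A,B)$ and $(A_1,B_1)$ both satisfy (b), and let $C=A\setminus A_1=A\cap B_1$. Then $QD_C=(QD_A)D_C$ and $D_CP=D_C(D_{B_1}P)$ are SS, so
$$D_C=D_C(P+Q)D_C=(D_CP)D_C+D_C(QD_C)$$
is SS. It is the identity on $Z_C$, so $Z_C$ is finite-dimensional, i.e. $C$ is finite. By symmetry $A\triangle A_1$ is finite. By Sections 6 and 9, one admissible set is $\{n:|p_{nn}|\ge\frac12\}$. The last assertion of Theorem B was proved in Section 10 for this set, and by uniqueness it holds starting from any admissible set. This completes Theorem B. $\square$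

## 12. Finite sums, uniqueness of bases, and the Haar basis

**Corollary 1.** If $(X_i,X_j)\in\mathrm{SS}$ for all $1\le i<j\le N$, every unconditional basis of $X_1\oplus\dots\oplus X_N$ splits into $N$ disjoint parts equivalent to unconditional bases of $X_1,\dots,X_N$.

*Proof.* An operator from $X_1$ into $X_2\oplus\dots\oplus X_N$ has SS components, so it is SS by (F1). By Theorem A the basis splits into a part equivalent to an unconditional basis of $X_1$ and a part equivalent to an unconditional basis of $X_2\oplus\dots\oplus X_N$. Apply induction to the latter and carry the splitting back through the equivalence. $\square$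

**Corollary 2.** If $(X,Y)\in\mathrm{SS}$ and $X$, $Y$ each have a normalized unconditional basis that is unique up to equivalence and permutation, then so does $X\oplus Y$.

*Proof.* The union of the two given bases is, after normalization, such a basis of $X\oplus Y$. Let $(z_n)$ be any normalized unconditional basis of $X\oplus Y$. By Theorem A it splits into parts equivalent to unconditional bases of $X$ and $Y$, whose norms are bounded above and away from zero. Normalizing these bases does not change their equivalence class, since the normalizing multipliers are bounded with bounded inverse. So they are equivalent to permutations of the given bases. As $Z=Z_A\oplus Z_B$, $(z_n)$ is equivalent to a permutation of the union of the given bases. $\square$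

**Remark (the hypothesis $(X,Y)\in\mathrm{SS}$ cannot be dropped from Theorem A).** Let $1<p<\infty$, $p\ne2$, $X=\ell_2$, $Y=L_p[0,1]$. Since $\ell_2$ is complemented in $L_p$, say $L_p\cong\ell_2\oplus U$, we have $X\oplus Y\cong\ell_2\oplus\ell_2\oplus U\cong\ell_2\oplus U\cong L_p$. The Haar basis is an unconditional basis of $L_p$; transported to $X\oplus Y$, it does not split. We check this by showing that no infinite part of it is equivalent to an unconditional basis of $\ell_2$.

In any infinite family of Haar functions the measures of the supports tend to $0$. So we can choose a sequence in the family, with normalizations $g_i$ in $L_p$ and supports $E_i$, such that each $E_j$ is small enough relative to $g_1,\dots,g_{j-1}$ that the disjoint functions $g_i'=g_i1_{E_i\setminus\bigcup_{j>i}E_j}$ satisfy $\|g_i-g_i'\|\le\frac14 2^{-i}$. Then $\frac12\le\|g_i'\|\le1$ and, by disjointness, $\|\sum a_ig_i'\|=(\sum|a_i|^p\|g_i'\|^p)^{1/p}\ge\frac12\sup|a_i|$. So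
$$\Big\|\sum a_ig_i-\sum a_ig_i'\Big\|\le\tfrac14\sup|a_i|\le\tfrac12\Big\|\sum a_ig_i'\Big\| .$$
Hence $(g_i)$ is equivalent to $(g_i')$, and so to the $\ell_p$ basis. On the other hand, let $(x_n)$ be a subsequence of an unconditional basis of $\ell_2$, rescaled so that its norms are bounded above and away from zero. Averaging over signs, $\|\sum\pm a_nx_n\|^2$ has mean $\sum|a_n|^2\|x_n\|^2$, so by unconditionality $(x_n)$ is equivalent to the $\ell_2$ basis. If an infinite part of the Haar basis were equivalent to an unconditional basis of $\ell_2$, then the sequence $(g_i)$ found in it would be equivalent to both the $\ell_p$ basis and the $\ell_2$ basis, which is impossible for $p\ne2$.
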